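\title{Binary matroids with no $5$-wheel minor\\ have critical exponent at most four}

\begin{abstract}
We prove that every loopless binary matroid with no minor isomorphic to the cycle matroid of the rank-$5$ wheel has critical exponent at most $4$ over $GF(2)$. The projective geometry $PG(3,2)$ shows that the bound is sharp. A minimal counterexample has at least $16$ elements off every hyperplane and has no separation of small width. A density bound, combined with Edmonds' covering theorem, shows that it has a rank-$4$ minor with at least $14$ points. Excluding the wheel forces the elements above such a minor into a rigid affine pattern, and this pattern leaves no room for $16$ elements off every hyperplane.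
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $N$ be a loopless matroid with ground set $E(N)$ and rank function $r$. Its \emph{characteristic polynomial} is
\[
P(N;\lambda)=\sum_{X\subseteq E(N)}(-1)^{|X|}\lambda^{r(N)-r(X)},
\]
and, for $N$ binary, its \emph{critical exponent} over $GF(2)=\mathbb{F}_2$ is
\[
c(N;2)=\min\{j\in\mathbb{Z}^+ : P(N;2^j)>0\}.
\]
Represent $N$ by nonzero vectors spanning a vector space $V$ over $\mathbb{F}_2$. By the theorem of Crapo and Rota, $P(N;2^j)$ is the number of linear maps $\psi:V\to\mathbb{F}_2^j$ that vanish at no element of $N$; this is inclusion--exclusion, because exactly $(2^j)^{r(N)-r(X)}$ linear maps vanish on a given set $X$. So $c(N;2)$ is the least $j$ for which such a map exists. Taking the kernels of the coordinates of $\psi$, one sees that it is also the least number of hyperplanes of $PG(r(N)-1,2)$ whose intersection is disjoint from $E(N)$.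

The critical exponent is the binary analogue of the chromatic number. Represent an edge $uv$ of a loopless graph $G$ by the sum $e_u+e_v$ of two unit vectors. A linear map to $\mathbb{F}_2^j$ assigns a vector to each vertex, and it is nonzero on $e_u+e_v$ exactly when $u$ and $v$ receive different vectors. Hence the cycle matroid $M(G)$ has critical exponent at most $j$ if and only if $G$ has a proper coloring with $2^j$ colors. The role of the complete graphs is played by the projective geometries: $PG(r-1,2)$ consists of all nonzero vectors of $\mathbb{F}_2^r$, a map vanishing at none of them is injective, and so $c(PG(r-1,2);2)=r$.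

The \emph{wheel} $\mathcal{W}_n$ is the graph obtained from an $n$-cycle (the rim) by adding a new vertex (the hub) joined to every rim vertex; its cycle matroid $M(\mathcal{W}_n)$ has rank $n$. It is known that every loopless regular matroid with no $M(\mathcal{W}_5)$-minor has critical exponent at most $3$; the value $3$ occurs for $M(K_5)$, which has rank $4$ and needs more than four colors. For binary matroids the bound $3$ fails: $PG(3,2)$ has rank $4$, hence no minor of rank $5$, and its critical exponent is $4$. The problem posed in \cite{regular5wheel} is whether the weaker bound $c(N;2)\le4$ holds for all loopless binary matroids $N$ with no $M(\mathcal{W}_5)$-minor. The answer is yes.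

\begin{theorem}\label{thm:main}
If $N$ is a loopless binary matroid with no minor isomorphic to $M(\mathcal{W}_5)$, then $c(N;2)\le4$. The bound is sharp: $PG(3,2)$ has no $M(\mathcal{W}_5)$-minor and $c(PG(3,2);2)=4$.
\end{theorem}

The second sentence has just been proved; the rest of the paper proves the first. The regular case is not used. The rim length $5$ is the largest for which the bound $4$ holds: for $n\ge6$ the geometry $PG(4,2)$ has rank $5<n$, hence no $M(\mathcal{W}_n)$-minor, and its critical exponent is $5$.

Small ranks suggest the theorem.

\begin{example}\label{ex:smallrank}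
If $r(N)\le4$, then $V$ embeds in $\mathbb{F}_2^4$, and the embedding vanishes at no element of $N$. If $r(N)=5$ and some nonzero $w\in V$ is not an element of $N$, then the quotient map $V\to V/\langle w\rangle\cong\mathbb{F}_2^4$ vanishes at no element of $N$. So in rank at most $5$ the bound fails only if $N$ contains all of $PG(4,2)$, and $PG(4,2)$ contains every simple binary matroid of rank $5$, in particular $M(\mathcal{W}_5)$.
\end{example}

\subsection{A model case}\label{sec:model}

The proof plays two estimates against each other. Both are visible in rank $5$, for a matroid $N$ that contains all $15$ nonzero vectors of a hyperplane $U\cong\mathbb{F}_2^4$.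

\emph{Many elements off $U$ are needed to obstruct a map.} Let $\psi:U\to\mathbb{F}_2^4$ be an isomorphism and fix $y\notin U$. An extension of $\psi$ is determined by $\psi(y)$, and an element $y+x$ of $N$ with $x\in U$ forbids the single value $\psi(y)=\psi(x)$. To forbid all values, $N$ needs $16$ elements off $U$.

\emph{Few elements off $U$ are allowed.} The matroid $M(\mathcal{W}_5)$ is represented by independent vectors $b_1,\dots,b_5$ (the spokes) and the five sums $b_i+b_{i+1}$, indices modulo $5$ (the rim edges). Three elements of $N$ off $U$ can be written $y,\ y+u,\ y+v$ with $u\ne v$ nonzero in $U$. Extend $u,v$ to a basis $u,a,b,v$ of $U$. The spokes $u,a,b,v,y$ have rim edges $u+a,\ a+b,\ b+v,\ v+y,\ y+u$, all in $N$. So if $N$ has no wheel, it has at most two elements off $U$.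

In general there need not be a copy of $PG(3,2)$ inside $N$, and the proof has to supply a substitute and then recover the second estimate.

\begin{enumerate}
\item Section~\ref{sec:minimal}: a counterexample $N$ of minimum rank has rank at least $6$, has at least $16$ elements off every hyperplane, and cannot be split into two parts of smaller rank whose spans meet in dimension at most $2$.
\item Section~\ref{sec:density}: if there is no wheel minor and no simple rank-$4$ minor with $14$ or more points, then a simple matroid of rank $r$ has at most $4r-3$ elements. Edmonds' theorem then covers it by four independent sets, which gives a map to $\mathbb{F}_2^4$. So $N$ has a contraction $N/C$ of rank $4$ that misses at most one point of $PG(3,2)$.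
\item Section~\ref{sec:five}: if a rank-$5$ matroid without a wheel contracts onto such a dense rank-$4$ matroid, then the ``height'' of its elements is an affine function of their images, except over one line.
\item Sections~\ref{sec:six} and~\ref{sec:end}: passing to minors of rank $6$ shows that these affine functions fit together and gives five local rules. The rules confine the elements off suitable hyperplanes to a few points of $N/C$; either there are fewer than $16$ of them, or they split off along a subspace of dimension at most $2$.
\end{enumerate}

Sections~\ref{sec:conv}--\ref{sec:conn} contain the conventions and tools.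

\section{Binary matroids as sets of vectors}\label{sec:conv}

All vector spaces are over $\mathbb{F}_2$, and $\langle X\rangle$ denotes the span of $X$. A \emph{point} is a nonzero vector, a \emph{line} is a $2$-dimensional subspace and a \emph{plane} is a $3$-dimensional subspace. A line has three points and a plane has seven; two different lines of a plane share exactly one point. Three distinct vectors lie in a coset of exactly one line, the span of their differences. For a vector $x$ we write $V/x$ for $V/\langle x\rangle$.

Parallel elements affect neither $c(N;2)$ nor the existence of an $M(\mathcal{W}_5)$-minor. So a \emph{matroid} is, unless repeated vectors are explicitly allowed, a finite set $N$ of points; $V=\langle N\rangle$ and $r=r(N)=\dim V$. A \emph{triangle} of $N$ is the set of three points of a line, all in $N$.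

\paragraph{Minors.} For $Z\subseteq N$, let $N/Z$ be the set of nonzero images of $N$ in $V/\langle Z\rangle$; this is the simplification of the contraction of $Z$. Every subset of $N/Z$ is a minor of $N$. Conversely, every minor of rank $s$ is obtained by contracting an independent set of size $r-s$ and deleting elements, so every simple minor of rank $s$ is a spanning subset of a set $N/Z$ with $Z$ independent and $|Z|=r-s$.

\paragraph{Wheels.} For independent vectors $b_1,\dots,b_5$ put
\[
[b_1,\dots,b_5]=\{b_1,\dots,b_5,\ b_1+b_2,\ b_2+b_3,\ b_3+b_4,\ b_4+b_5,\ b_5+b_1\}.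
\]
We call such a set a \emph{wheel}; it represents $M(\mathcal{W}_5)$. A matroid is \emph{$\mathcal{W}_5$-free} if it has no $M(\mathcal{W}_5)$-minor. Then no set $N/Z$ contains a wheel, and every minor of $N$ is $\mathcal{W}_5$-free.

\paragraph{Colorings.} A \emph{coloring} of $N$ is a linear map $\psi:V\to\mathbb{F}_2^4$ with $0\notin\psi(N)$. Thus $c(N;2)\le4$ if and only if $N$ has a coloring. Linear maps can be restricted and extended, so we may regard a coloring as defined on any space containing $N$.

\paragraph{Separations.} For a partition $(X,Y)$ of $N$ put
\[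
\lambda(X,Y)=r(X)+r(Y)-r=\dim\bigl(\langle X\rangle\cap\langle Y\rangle\bigr).
\]
A \emph{separation} of $N$ is a partition $(X,Y)$ with $r(X)<r$ and $r(Y)<r$, and $\lambda(X,Y)$ is its \emph{width}.

\paragraph{Standard facts.} A matroid is \emph{connected} if any two of its elements lie in a common circuit (a minimal dependent set). A connected matroid with at least two elements has no loop and no coloop. The \emph{components} of a loopless matroid are its maximal connected subsets; they partition the ground set, and the span of the matroid is the direct sum of their spans. We use the following.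
\begin{itemize}
\item (Edmonds' covering theorem) A matroid is a union of $k$ independent sets if and only if $|X|\le k\,r(X)$ for every set $X$ of elements.
\item (Tutte) If $M$ is connected and $x\in E(M)$, then the deletion $M\backslash x$ or the contraction $M/x$ (with parallel elements kept) is connected.
\item The dual of a connected matroid is connected. If a matroid is given by a family of vectors indexed by $K$, its \emph{cycle space} $\mathcal{C}\subseteq\mathbb{F}_2^K$ is the space of linear relations among them; it is spanned by the indicator vectors of the circuits, and the coordinate functionals $c\mapsto c_y$ ($y\in K$), restricted to $\mathcal{C}$, span $\mathcal{C}^*$ and represent the dual matroid.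
\item Any two bases of a matroid are joined by a sequence of bases in which each is obtained from the preceding one by exchanging one element.
\end{itemize}

\section{Four ways to find a wheel}\label{sec:patterns}

Almost every wheel in this paper is found through one of four patterns. In (P1) four consecutive spokes span a $4$-dimensional space, as in the model case; in (P2) and (P3) three spokes span a plane; (P4) describes a wheel as seen from one spoke $e$. For $e\in M$ let $D_e\subseteq V/e$ be the set of points of $V/e$ both of whose lifts to $V$ are in $M$. The two lifts form a triangle with $e$, so $|D_e|$ is the number of triangles of $M$ through $e$, and $|M/e|=|M|-1-|D_e|$.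

\begin{lemma}\label{lem:patterns}
Let $M$ be a set of points. In each of the following cases $M$ contains a wheel.
\begin{itemize}
\item[(P1)] The vectors $u,a,b,v$ are independent with span $U$; $M$ contains $u,a,b,v,u+a,a+b,b+v$; and $M$ contains at least three of the four vectors of a coset $y+\langle u,v\rangle$ with $y\notin U$.
\item[(P2)] $R$ is a plane in a $5$-dimensional space; $t_1\ne t_2$ are points of $R$ in $M$; $M$ contains at least three of the four vectors of $R\setminus\langle t_1,t_2\rangle$; and $\alpha,\beta,\gamma$ lie in the three different nonzero cosets of $R$, with $\alpha,\alpha+t_1,\beta,\beta+t_2,\gamma\in M$ and $\alpha+\beta+\gamma\in\langle t_1,t_2\rangle$.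
\item[(P3)] $R$ is a plane in a $5$-dimensional space; $M$ contains all points of $R$; and two different nonzero cosets of $R$ contain $3$-element subsets of $M$, one in a coset of a line $n_1\subseteq R$ and the other in a coset of a line $n_2\subseteq R$, with $n_1\ne n_2$.
\item[(P4)] $e\in M$; $\eta,\eta'\in D_e$; $a,b,a+b\in M$; the vectors $\eta,\eta',\bar a,\bar b$ of $V/e$ are independent, where the bar denotes the image in $V/e$; and $\bar a+\eta,\ \bar b+\eta'\in M/e$.
\end{itemize}
\end{lemma}

\begin{proof}
We use one observation three times: if $M$ contains all vectors of a coset of a line $\langle u,v\rangle$ except possibly $m$, then $x=m+u+v$ satisfies $x,\ x+u,\ x+v\in M$.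

(P1) With this $x$ in the coset $y+\langle u,v\rangle$, we have $[u,a,b,v,x]\subseteq M$.

(P2) The observation gives $s\in R\setminus\langle t_1,t_2\rangle$ with $s,s+t_1,s+t_2\in M$. Write $\alpha+\beta+\gamma=it_1+jt_2$ with $i,j\in\{0,1\}$, and put $\sigma_1=\alpha+it_1$, $\sigma_2=\beta+jt_2$. Then $\sigma_1+\sigma_2=\gamma$ and $\sigma_1,\sigma_1+t_1,\sigma_2,\sigma_2+t_2\in M$. The vectors $t_1,t_2,s$ span $R$, and $\sigma_1,\sigma_2$ are independent modulo $R$. So $[\sigma_1,\sigma_2,t_2,s,t_1]$ is a wheel in $M$.

(P3) Let $o$ be the common point of $n_1$ and $n_2$, and let $s_i$ be another point of $n_i$. The observation gives $x_i$ in the $i$th coset with $x_i,x_i+o,x_i+s_i\in M$. The points $o,s_1,s_2$ span $R$, and $x_1,x_2$ are independent modulo $R$. So $[x_1,o,x_2,s_2,s_1]$ is a wheel in $M$.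

(P4) Choose lifts $\eta^*$ of $\eta$ and $\eta'^*$ of $\eta'$ with $a+\eta^*\in M$ and $b+\eta'^*\in M$. Both lifts of $\eta$ and of $\eta'$ are in $M$, so $[e,\eta^*,a,b,\eta'^*]\subseteq M$.
\end{proof}

The model case survives the loss of three points of $U$.

\begin{lemma}\label{lem:dense}
Let $M$ be a set of points, $U$ a $4$-dimensional space and $u\ne v$ in $M\cap U$. Suppose that at most three vectors of $U\setminus\langle u,v\rangle$ are not in $M$, and that $M$ contains at least three vectors of a coset $y+\langle u,v\rangle$ with $y\notin U$. Then $M$ contains a wheel.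
\end{lemma}

\begin{proof}
Let $C_1,C_2,C_3$ be the nonzero cosets of $\langle u,v\rangle$ in $U$, with $C_3$ missing the largest number $h$ of vectors of $M$. For $a\in C_1$ and $b\in C_2$ the vectors $u,a,b,v$ form a basis of $U$ and $a+b\in C_3$. By (P1) it suffices to find such $a,b$ with $a,\ a+u,\ b,\ b+v,\ a+b\in M$.

Let $h\le1$. Each coset splits into two pairs with difference $u$, and also into two pairs with difference $v$. So there are pairs $\{x,x+u\}\subseteq C_1\cap M$ and $\{z,z+v\}\subseteq C_2\cap M$. The four sums of a member of the first pair and a member of the second are the four vectors of $C_3$, and one of them is in $M$; it defines $a$ and $b$.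

Let $h\in\{2,3\}$. Then $C_1\cup C_2$ misses at most one vector; number the cosets so that $C_1\subseteq M$. Choose $b$ with $b,b+v\in C_2\cap M$ and $c\in C_3\cap M$, and put $a=b+c\in C_1$.
\end{proof}

\section{Connectivity tools}\label{sec:conn}

The patterns live in rank $5$, while $N$ has large rank. This section shows how to contract down to small rank without destroying what we want to see. In it, matroids may have repeated vectors.

\begin{lemma}\label{lem:tri}
Let $K$ be a connected matroid given by a family of vectors spanning $F$, $\dim F\ge2$, and let $g\ne g'$ be points of $F$. Then there is $G\subseteq K$ with $\dim F/\langle G\rangle=2$ such that all three points of $F/\langle G\rangle$ are images of elements of $K$ and the images of $g$ and $g'$ are distinct and nonzero.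
\end{lemma}

\begin{proof}
Induction on $|K|$. If $\dim F=2$, take $G=\emptyset$: if only two points of $F$ occurred, no circuit would contain both, so all three occur. If $\dim F\ge3$, choose $x\in K$ outside $\langle g,g'\rangle$. If $K\backslash x$ is connected, it still spans $F$, because $x$ is not a coloop, and induction applies to it. Otherwise $K/x$ is connected by Tutte's theorem. It spans $F/x$, of dimension at least $2$, and the images of $g,g'$ are distinct and nonzero because $x\notin\{g,g',g+g'\}$. Induction gives $G_1$ for $K/x$, and $G=G_1\cup\{x\}$ works.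
\end{proof}

For a matroid $E$ spanning $F$, let $\Phi(E)$ be the set of nonzero functionals $\varphi$ on $F$ such that $E\cap\ker\varphi$ spans $\ker\varphi$. These are the hyperplanes of $F$ that can be contracted using elements of $E$. The members of $\Phi(E)$ are exactly the coordinate functionals of the bases of $F$ contained in $E$: the kernel of such a functional is spanned by the other basis elements, and conversely $\varphi\in\Phi(E)$ is a coordinate functional of a basis made of a basis of $\ker\varphi$ and one further element. In particular $\Phi(E)$ spans $F^*$.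

\begin{corollary}\label{cor:phi}
If $E$ is a connected matroid spanning $F$ and $g,g'$ are points of $F$, then some $\varphi\in\Phi(E)$ has $\varphi(g)=\varphi(g')=1$.
\end{corollary}

\begin{proof}
If $g=g'$, use that $\Phi(E)$ spans $F^*$. Otherwise take $G$ from Lemma~\ref{lem:tri} and let $\varphi$ be the functional on $F/\langle G\rangle$ with kernel $\langle\bar g+\bar g'\rangle$. It equals $1$ at $\bar g$ and $\bar g'$, and its kernel in $F$ is spanned by $G$ and an element of $E$ with image $\bar g+\bar g'$.
\end{proof}

\paragraph{Bridges.} Let $N$ span $V$, and let $U\subsetneq V$ be a subspace spanned by elements of $N$. The images of the elements of $N\setminus U$ in $V/U$ form a loopless matroid, possibly with parallel elements. A subset $K\subseteq N\setminus U$ whose image is a component of this matroid is a \emph{$U$-bridge}. Let $\rho\ge1$ be its rank in $V/U$, and let $P_K=\langle K\rangle\cap U$ be the subspace along which it is attached to $U$. The set $N\setminus K$ spans $U$ together with a complement of the image of $K$ in $V/U$. Therefore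
\begin{equation}\label{eq:bridge}
r(N\setminus K)=r-\rho<r,\qquad r(K)=\rho+\dim P_K,\qquad \lambda(K,N\setminus K)=\dim P_K.
\end{equation}
If $Z\subseteq K$ is independent modulo $U$, then $\langle Z\rangle\cap U=0$. We then identify $U$ with its image in $V/\langle Z\rangle$, so that $N\cap U\subseteq N/Z$. In a graph, contracting a connected piece attached to a subgraph creates new edges between its vertices of attachment; the next lemma is the binary version.

\begin{lemma}\label{lem:bridge}
Let $K$ be a $U$-bridge of $N$.
\begin{itemize}
\item[(i)] If $P_K=\langle z\rangle\ne0$, there is $Z\subseteq K$, independent modulo $U$, with $z\in N/Z$.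
\item[(ii)] If $\dim P_K\ge2$, there are points $p\ne s$ of $P_K$, a set $Z\subseteq K$ independent modulo $U$, and $y\notin U$ with $y,\ y+p,\ y+s\in N/Z$. Moreover, for any two points of the line $\langle p,s\rangle$ there is $Z'\subseteq K$, independent modulo $U$, such that $N/Z'$ contains both.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal{C}\subseteq\mathbb{F}_2^K$ be the cycle space of the image of $K$ in $V/U$, that is, the space of all $c$ with $\sigma(c):=\sum_{x\in K}c_xx\in U$. The linear map $\sigma$ maps $\mathcal{C}$ onto $P_K$. We identify subsets of $K$ with their indicator vectors.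

(i) Circuits span $\mathcal{C}$, so some circuit $J$ has $\sigma(J)=z$. Take $d\in J$ and $Z=J\setminus\{d\}$; then $d\equiv z$ modulo $\langle Z\rangle$.

(ii) We want a $2$-dimensional space of cycles, obtained by deleting elements, on which $\sigma$ is injective; deletion is contraction in the dual, where Lemma~\ref{lem:tri} applies. Let $\alpha,\beta$ be independent functionals on $P_K$. Then $\alpha\sigma$ and $\beta\sigma$ are distinct points of $\mathcal{C}^*$. The coordinate functionals $c\mapsto c_x$ span $\mathcal{C}^*$ and represent a connected matroid. For $G\subseteq K$, the quotient of $\mathcal{C}^*$ by the functionals indexed by $G$ is the dual space of $\mathcal{C}'=\{c\in\mathcal{C}:c_x=0\text{ for }x\in G\}$. So Lemma~\ref{lem:tri} gives $G$ such that $\dim\mathcal{C}'=2$, each of the three nonzero functionals on $\mathcal{C}'$ is the restriction of a coordinate functional, and $\alpha\sigma,\beta\sigma$ are independent on $\mathcal{C}'$. The last property makes $\sigma$ injective on $\mathcal{C}'$.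

Add to $G$ every $x$ whose coordinate functional vanishes on $\mathcal{C}'$; this does not change $\mathcal{C}'$. Then $K\setminus G$ is partitioned into nonempty sets $K_1,K_2,K_3$ according to the functional induced on $\mathcal{C}'$. Each nonzero element of $\mathcal{C}'$ is killed by exactly one of the three functionals, so the nonzero cycles inside $K\setminus G$ are the three sets $K_i\cup K_j$. Choose $y_i\in K_i$ and put $Z=(K\setminus G)\setminus\{y_1,y_2,y_3\}$. Each of these cycles contains two of the $y_i$, so $Z\cup\{y_i\}$ is independent modulo $U$ for each $i$. The vectors $p=\sigma(K_1\cup K_2)$ and $s=\sigma(K_1\cup K_3)$ are distinct and nonzero, and $y_2\equiv y_1+p$, $y_3\equiv y_1+s$ modulo $\langle Z\rangle$. Let $y$ be the image of $y_1$. Contracting in addition $y_1$, $y_2$ or $y_3$ turns the other two elements into $\{p,s\}$, $\{p,p+s\}$ or $\{s,p+s\}$, respectively.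
\end{proof}

\begin{corollary}\label{cor:sep}
Let $(X,Y)$ be a separation of $N$ of minimum width $\lambda$, and $P=\langle X\rangle\cap\langle Y\rangle$. If $\lambda=1$ and $P=\langle z\rangle$, then $X\cup\{z\}$ and $Y\cup\{z\}$ are minors of $N$. If $\lambda=2$, then $X\cup\{g,p\}$ and $Y\cup\{g,p\}$ are minors of $N$ for any two points $g,p$ of $P$.
\end{corollary}

\begin{proof}
Let $U=\langle X\rangle\subsetneq V$ and let $K$ be a $U$-bridge; $K\subseteq Y$. Then $r(K)\le r(Y)<r$, so by \eqref{eq:bridge} $(K,N\setminus K)$ is a separation of width $\dim P_K$, and $\dim P_K\ge\lambda$ by minimality. Since $P_K\subseteq P$, we get $P_K=P$, and Lemma~\ref{lem:bridge} gives the statements for $X$. Exchange $X$ and $Y$.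
\end{proof}

\section{A minimal counterexample}\label{sec:minimal}

Suppose that Theorem~\ref{thm:main} fails, and let $N$ be a simple $\mathcal{W}_5$-free matroid with no coloring, of minimum rank $r$. Every loopless minor of $N$ of rank less than $r$ has a coloring.

\begin{lemma}\label{lem:minimal}
\begin{itemize}
\item[(a)] $r\ge6$.
\item[(b)] $|N\setminus H|\ge16$ for every hyperplane $H$ of $V$.
\item[(c)] Every separation of $N$ has width at least $3$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is Example~\ref{ex:smallrank}.

(b) The restriction $N\cap H$ has a coloring $\psi$ defined on $H$. Fix $y\notin H$. An element $y+x\in N\setminus H$ forbids only the value $\psi(x)$ for $\psi(y)$. If $|N\setminus H|\le15$, one of the $16$ values is free, and $\psi$ extends to a coloring of $N$.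

(c) Let $(X,Y)$ be a separation of minimum width $\lambda\le2$, and $P=\langle X\rangle\cap\langle Y\rangle$. It suffices to find colorings $\psi_X$ of $X$ on $\langle X\rangle$ and $\psi_Y$ of $Y$ on $\langle Y\rangle$ with the same kernel on $P$. Indeed, some element of $GL(4,2)$ then carries $\psi_Y|_P$ to $\psi_X|_P$; after composing $\psi_Y$ with it, the two maps agree on $P$ and define a coloring of $N$ on $V=\langle X\rangle+\langle Y\rangle$, a contradiction. All matroids below are minors of $N$ of rank less than $r$.

If $\lambda=0$, any colorings of $X$ and $Y$ will do. If $\lambda=1$, colorings of the minors $X\cup\{z\}$ and $Y\cup\{z\}$ of Corollary~\ref{cor:sep} are injective on $P=\langle z\rangle$. Let $\lambda=2$. If all three points of $P$ are in $N$, add them to $X$ and to $Y$; colorings of these restrictions of $N$ are injective on $P$. Otherwise Corollary~\ref{cor:sep} supplies only two of the three points, which does not force injectivity, so we force a common kernel instead. Let $g$ be a point of $P$ not in $N$, and $p\in P\setminus\langle g\rangle$. Color the minors $(X\cup\{g,p\})/g$ and $(Y\cup\{g,p\})/g$ and compose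 with the quotient map. Since no element of $X\cup Y\cup\{p\}$ equals $g$, we obtain colorings of $X$ and $Y$ that vanish at $g$ and not at $p$; their kernel on $P$ is $\langle g\rangle$.
\end{proof}

\section{Density}\label{sec:density}

A sparse matroid is easy to color: if $N=I_1\cup\dots\cup I_4$ with each $I_i$ independent, choose a functional $f_i$ equal to $1$ on $I_i$; then $(f_1,\dots,f_4)$ is a coloring. By Edmonds' theorem such a cover exists if $|X|\le4r(X)$ for all $X\subseteq N$. We therefore look for a bound of the form $4r-\kappa$. The constant is forced. Rank $1$ requires $\kappa\le3$. Gluing matroids of ranks $r_1+r_2=r+1$ along a common point gives $4(r+1)-2\kappa-1$ elements, which is at most $4r-\kappa$ only if $\kappa\ge3$. In rank $4$ the bound $4r-3$ equals $13$, and this is where the number $14$ comes from.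

\begin{proposition}\label{prop:density}
Let $M$ be a simple $\mathcal{W}_5$-free binary matroid of rank $r\ge1$ with no simple rank-$4$ minor having at least $14$ elements. Then $|M|\le4r-3$.
\end{proposition}

\begin{corollary}\label{cor:densemin}
The matroid $N$ of Section~\ref{sec:minimal} has a simple rank-$4$ minor with at least $14$ elements.
\end{corollary}

\begin{proof}
Otherwise Proposition~\ref{prop:density} applies to every nonempty $X\subseteq N$ and gives $|X|\le4r(X)-3$. Then $N$ is a union of four independent sets and has a coloring.
\end{proof}

In a smallest counterexample to the proposition every element lies in at least four triangles. Triangles chain together into partial wheels, and we study the triangles at the end of a longest one.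

\subsection{Fans}

A \emph{fan of length $m$} in $M$ is a sequence $z_0,\dots,z_m$ of independent elements of $M$ with $z_{i-1}+z_i\in M$ for $1\le i\le m$. A wheel is a fan of length $4$ with $z_0+z_4\in M$. The reverse of a fan is a fan. For a string $I$ of indices we write $z_I=\sum_{i\in I}z_i$, for example $z_{124}=z_1+z_2+z_4$. Given a fan, we put $e=z_0$ and denote images in $V/e$ by a bar. Then $\bar z_1\in D_e$, and $\bar z_i,\ \bar z_i+\bar z_{i+1}\in M/e$ for $i\ge1$.

A fan $z_0,\dots,z_4$ has a useful symmetry: $z_0,z_1,z_2,z_3,z_{34}$ is again a fan, since $z_3+z_{34}=z_4$. Passing from one to the other fixes $\langle\bar z_1,\bar z_2,\bar z_3\rangle$ pointwise and exchanges the roles of $\bar z_4,\bar z_{14},\bar z_{24},\bar z_{124}$ with those of $\bar z_{34},\bar z_{134},\bar z_{234},\bar z_{1234}$.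

\begin{lemma}\label{lem:fan1}
Let $z_0,\dots,z_m$ be a fan in a $\mathcal{W}_5$-free matroid $M$, and let $\eta=\sum_{i=1}^mt_i\bar z_i\in D_e$. If the largest index $k$ with $t_k=1$ is at least $4$, then $\eta\in\{\bar z_{124},\bar z_{1234}\}$.
\end{lemma}

\begin{proof}
We may assume $m=k$. Let $k=4$. By the symmetry it suffices to exclude $\bar z_4$, $\bar z_{14}$ and $\bar z_{24}$. Both lifts of $\eta$ are in $M$, so in these cases $M$ contains, respectively,
\[
[z_0,z_1,z_2,z_3,z_4],\qquad [z_1,z_2,z_3,z_4,z_{01}],\qquad [z_0,z_1,z_2,z_{23},z_{24}],
\]
with rim edges $z_{01},z_{12},z_{23},z_{34},z_{04}$; $\ z_{12},z_{23},z_{34},z_{014},z_0$; and $z_{01},z_{12},z_3,z_{34},z_{024}$. So for $k=4$ we have $t_1=t_2=1$.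

Let $k\ge5$; we shorten the fan by contracting a rim edge. Contracting $z_{01}$ identifies $z_1$ with $e$, leaves the fan $e,z_2,\dots,z_k$, and deletes the coefficient $t_1$. Contracting $z_{23}$ identifies $z_2$ with $z_3$, leaves the fan $e,z_1,z_3,\dots,z_k$, and replaces $t_2,t_3$ by $t_2+t_3$. In both cases the minor is $\mathcal{W}_5$-free and contains both lifts of the new $\eta$. Repeating the first operation, we may assume $k=5$. One more application gives the coefficients $(t_2,t_3,t_4,1)$, so $t_2=t_3=1$ by the case $k=4$. The second operation gives $(t_1,t_2+t_3,t_4,1)$, so $t_2+t_3=1$. This is a contradiction.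
\end{proof}

\begin{lemma}\label{lem:fan2}
Let $z_0,\dots,z_m$ be a fan with $m\ge4$ in a $\mathcal{W}_5$-free matroid $M$. If $|D_e|\ge4$ and $D_e\subseteq\langle\bar z_1,\dots,\bar z_m\rangle$, then $D_e\subseteq\langle\bar z_1,\bar z_2,\bar z_3\rangle$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:fan1}, $D_e\subseteq\langle\bar z_1,\bar z_2,\bar z_3\rangle\cup\{\bar z_{124},\bar z_{1234}\}$. If the conclusion fails, then by the symmetry of the fan $z_0,\dots,z_4$ we may assume $\bar z_{124}\in D_e$. Apply (P4) with $\eta'=\bar z_{124}$ and the data in the rows below. In each row $a,b,a+b\in M$, and $\eta,\eta',\bar a,\bar b$ span $\langle\bar z_1,\dots,\bar z_4\rangle$. All hypotheses of (P4) are known to hold except one, which must therefore fail.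
\[
\begin{array}{ccc|ccc|c}
\eta&a&b&a+b&\bar a+\eta&\bar b+\eta'&\text{conclusion}\\ \hline
\bar z_1&z_3&z_4&z_{34}&\bar z_{13}&\bar z_{12}&\bar z_{13}\notin M/e\\
\bar z_1&z_2&z_3&z_{23}&\bar z_{12}&\bar z_{1234}&\bar z_{1234}\notin M/e\\
\bar z_2&z_3&z_4&z_{34}&\bar z_{23}&\bar z_{12}&\bar z_2\notin D_e\\
\bar z_3&z_2&z_{12}&z_1&\bar z_{23}&\bar z_4&\bar z_3\notin D_e\\
\bar z_{23}&z_2&z_{12}&z_1&\bar z_3&\bar z_4&\bar z_{23}\notin D_e\\
\bar z_{123}&z_1&z_{12}&z_2&\bar z_{23}&\bar z_4&\bar z_{123}\notin D_e
\end{array}
\]
Since $D_e\subseteq M/e$, this leaves $D_e\subseteq\{\bar z_1,\bar z_{12},\bar z_{124}\}$, contradicting $|D_e|\ge4$.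
\end{proof}

\subsection{Proof of Proposition~\ref{prop:density}}

We use induction on $r$; the hypotheses pass to simple minors. For $r=1,2,3,4$ we have $|M|\le1,3,7,13$, and the bound is $1,5,9,13$. Let $r\ge5$ and suppose $|M|\ge4r-2$.

\medskip\noindent\textbf{Step 1: every $e\in M$ lies in at least four triangles.} By induction $|M|-1-|D_e|=|M/e|\le4r-7$, so $|D_e|\ge4$. Let $S_e$ be the span of the triangles through $e$. Four points of $V/e$ do not fit in a line, so $\dim S_e\ge4$.

\medskip\noindent\textbf{Step 2: every separation of $M$ has width at least $2$.} A separation $(X,Y)$ of width $0$ has $r(X)+r(Y)=r$ with both ranks positive, so $|M|\le4r-6$ by induction, which is false. So a separation of width $1$ would have minimum width. By Corollary~\ref{cor:sep}, $X\cup\{z\}$ and $Y\cup\{z\}$ are then minors of $M$, of ranks $r(X),r(Y)<r$ with sum $r+1$. As $z$ is in at most one of $X,Y$,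
\[
|M|\le|X\cup\{z\}|+|Y\cup\{z\}|-1\le4(r+1)-6-1=4r-3,
\]
which is false.

\medskip\noindent\textbf{Step 3: counting missing points.} Let $U$ be a $4$-dimensional subspace, $W=M\cap U$, let $T$ be the set of points of $U$ not in $M$, and $\tau=|T|$. Call $u\in W$ \emph{confined} (to $U$) if $S_u=U$. The triangles through a confined element $u$ lie in $U$, and there are at least four of them. Hence $|W|\ge9$ and $\tau\le6$, and at most three of the seven lines of $U$ through $u$ meet $T$. Each such line has only two points other than $u$, so at least $\tau-3$ of them have both in $T$: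
\begin{equation}\label{eq:pairs}
\text{every confined element is the sum of at least $\tau-3$ pairs of points of $T$.}
\end{equation}
If there are $\nu\ge1$ confined elements, then $\nu(\tau-3)\le\binom{\tau}{2}$. For $\tau=4,5,6$ this gives $\nu\le6,5,5$. So \emph{if $\nu\ge7$, then $\tau\le3$, that is, $|W|\ge12$}, and then $W$ spans $U$.

\medskip\noindent\textbf{Step 4: some $U$ has at least seven confined elements.} A fan of length at most $2$ can be extended at its end: its span has dimension at most $3$, so by Step~1 some triangle through its last element leaves the span. Thus the maximum length of a fan is at least $3$.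

\emph{Case 1: the maximum length is $3$.} Let $z_0,\dots,z_3$ be a fan with span $U$. It cannot be extended at either end, so $S_{z_0},S_{z_3}\subseteq U$, and $S_{z_0}=S_{z_3}=U$ by Step~1. Thus both ends of any fan of length $3$ are confined to its span. So is the second element: extend $z_1,z_2,z_3$ to a fan $z_1,z_2,z_3,z'$; then $z'\in S_{z_3}=U$, the new fan spans $U$, and $S_{z_1}=U$. Now let $z$ be any element in a triangle with $z_0$. The fan $z_0,z$ extends to a fan of length $3$, whose span is $S_{z_0}=U$, and so $S_z=U$. There are at least eight such $z$, so $\nu\ge9$.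

\emph{Case 2: the maximum length is $m\ge4$.} Let $z_0,\dots,z_m$ be a fan, $e=z_0$. If an element $w$ of a triangle through $e$ were outside the span of the fan, then $w,z_0,\dots,z_m$ would be a longer fan. So Lemma~\ref{lem:fan2} applies, and with Step~1 it gives $S_e=\langle z_0,\dots,z_3\rangle=:U$. Put $p=z_3$. If $u,u_1,u_2,p$ is any fan in $U$, then $u,u_1,u_2,z_3,\dots,z_m$ is again a fan of maximum length, and so $S_u=\langle u,u_1,u_2,p\rangle=U$. Thus the first element of any fan of length $3$ in $U$ ending at $p$ is confined.

Consider the plane $U/e$, the image $\bar W$ of $W\setminus\{e\}$ and the set $D=D_e\subseteq\bar W$, $|D|\ge4$. The three lines of $U/e$ through $\bar p$ split the other six points into three \emph{pairs} $\{x,x+\bar p\}$, namely $\{\bar z_1,\bar z_{13}\}$, $\{\bar z_2,\bar z_{23}\}$, $\{\bar z_{12},\bar z_{123}\}$. Call a pair $n$ \emph{good} if $n\subseteq\bar W$ and $n\cap D\ne\emptyset$.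

\emph{If $n$ is good and $\kappa\in D\setminus(n\cup\{\bar p\})$, then both lifts of $\kappa$ are confined.} Let $\eta\in n\cap D$. Since $\eta+\bar p\in\bar W$, some lift $\eta^*$ of $\eta$ has $\eta^*+p\in M$. For either lift $\kappa^*$, the sequence $\kappa^*,e,\eta^*,p$ is a fan in $U$; it is independent because $\kappa$ is not on the line $\langle\eta,\bar p\rangle$.

\emph{There is a good pair.} The pair $\{\bar z_2,\bar z_{23}\}$ lies in $\bar W$, so it is good if it meets $D$. Otherwise at least three points of $D$ lie in the other two pairs, so $D$ contains one of them, and that pair is good.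

If there are two good pairs, every element of $D\setminus\{\bar p\}$ lies outside one of them. There are at least three such elements, so $\nu\ge1+2\cdot3=7$, counting $e$. It remains to show that there cannot be exactly one good pair $n$. In that situation any other pair is either disjoint from $D$, or meets $D$ in one point $\kappa$ with $\kappa+\bar p\notin\bar W$. Let $j=|D\setminus(n\cup\{\bar p\})|$; then $j\le2$, and $j\ge1$ because $|D|\ge4$.

Let $j=2$, with elements $\kappa_1,\kappa_2$ in different pairs. Then $T$ contains both lifts of $\kappa_1+\bar p$ and both lifts of $\kappa_2+\bar p$, so $4\le\tau\le6$. The five elements $e$ and the lifts of $\kappa_1,\kappa_2$ are confined. If $\tau=4$, every sum of two points of $T$ has image $0$ or $\kappa_1+\kappa_2$ in $U/e$, never $\kappa_1$, against \eqref{eq:pairs}. If $\tau\in\{5,6\}$, then $5(\tau-3)=\binom{\tau}{2}$, so by \eqref{eq:pairs} every pair of points of $T$ has its sum among the five elements, with image in $\{0,\kappa_1,\kappa_2\}$. But a lift of $\kappa_1+\bar p$ and a lift of $\kappa_2+\bar p$ have a sum with image $\kappa_1+\kappa_2$.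

Let $j=1$. Then $D=n\cup\{\bar p,\kappa\}$ with $\kappa+\bar p\notin\bar W$, and the third pair $n'$ is disjoint from $D$, so each of its points has at most one lift in $M$. A lift $\kappa^*$ is confined, so each triangle through it lies in $U$ and either contains $e$ (one triangle) or maps onto one of the three lines of $U/e$ through $\kappa$. The line through $\bar p$ contains $\kappa+\bar p\notin\bar W$ and carries none. Each of the other two contains a point of $n'$ and carries at most one. So $\kappa^*$ is in at most three triangles, against Step~1.

\medskip\noindent\textbf{Step 5: conclusion.} By Steps 3 and 4 there is a $4$-dimensional $U$ spanned by $W=M\cap U$ with $|W|\ge12$; by hypothesis $|W|\le13$. Since $r\ge5$ there is a $U$-bridge $K$, of rank $\rho\le r-4$ modulo $U$. If $r(K)=r$, then $\dim P_K=r-\rho\ge4$ by \eqref{eq:bridge}; otherwise $(K,M\setminus K)$ is a separation and $\dim P_K\ge2$ by Step~2. Take $p,s,Z,y$ from Lemma~\ref{lem:bridge}(ii). If $W$ contains two points $u,v$ of the line $\langle p,s\rangle$, then Lemma~\ref{lem:dense} finds a wheel in $M/Z$, since $W$ misses at most three points of $U$ and $y,y+p,y+s$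 lie in $y+\langle u,v\rangle$. Otherwise $W$ misses two points of this line, and the last part of Lemma~\ref{lem:bridge}(ii) gives a minor containing $W$ and both of them, a simple rank-$4$ minor with at least $14$ elements. Both outcomes contradict the hypotheses. \qed

\section{Rank five above a dense rank-four matroid}\label{sec:five}

Step 5 above handles a dense rank-$4$ \emph{restriction}. Corollary~\ref{cor:densemin} gives only a dense \emph{minor} $N/C$, and we must understand how it lifts. We begin with $|C|=1$.

\begin{proposition}\label{prop:five}
Let $\dim V_0=4$ and $V_5=V_0\oplus\langle e\rangle$, and write $(q,h)=q+he$. Let $M\subseteq V_5$ be a $\mathcal{W}_5$-free set of points with $e\in M$, let $Q$ be the set of points $q$ of $V_0$ with $(q,0)\in M$ or $(q,1)\in M$, and suppose $|Q|\ge14$. Then there are $\varepsilon\in\mathbb{F}_2$, $l\in V_0^*$ and a line $\Lambda\subseteq V_0$ such that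
\[
h=\varepsilon+l(q)\qquad\text{for all }(q,h)\in M\text{ with }q\notin\Lambda.
\]
The pair $(\varepsilon,l)$ is unique.
\end{proposition}

\begin{example}\label{ex:lifts}
Both values of $\varepsilon$ occur, and the line $\Lambda$ cannot be omitted. In rank $5$ an $M(\mathcal{W}_5)$-minor is a wheel contained in $M$ and spanning $V_5$. For $\varepsilon=0$ take $M=(V_0\setminus\{0\})\cup\{e\}$: a wheel would contain $e$, but every element of a wheel is in a triangle and $e$ is not. For $\varepsilon=1$ take the affine geometry $\{(q,1):q\in V_0\}$ together with the three points $(q,0)$, $q\in\Lambda\setminus\{0\}$. The elements of height $0$ have rank $2$, whereas the elements of a wheel $[b_1,\dots,b_5]$ at which a functional vanishes have rank at least $3$: if it vanishes at three or more spokes this is immediate; if at exactly two, then two of the other three spokes are consecutive and it vanishes at their sum; if at one or none, it vanishes at three consecutive rim edges. Here every point of $\Lambda$ carries both heights.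
\end{example}

We call $(\varepsilon,l,\Lambda)$ as in the proposition a \emph{solution}, and $h$ the \emph{height} of $(q,h)$. We identify $V_5/e$ with $V_0$, so that $Q=M/e$ and $D:=D_e$ is the set of points carrying both heights. Let $T_0$ be the set of points of $V_0$ not in $Q$; $|T_0|\le1$, and $t$ denotes its element if there is one. For $l_0\in V_0^*$ the map $(q,h)\mapsto(q,h+l_0(q))$ is an automorphism of $V_5$ fixing $e$. It preserves $Q$ and $D$ and replaces $l$ by $l+l_0$ in a solution, so we may add a functional to all heights whenever convenient.

The \emph{support} of an affine function $\varepsilon+l$ is the set of points of $V_0$ where it equals $1$. If the function is nonzero, its support consists of all $15$ points ($l=0$), or the $8$ points off a plane ($\varepsilon=0$), or the $7$ points of a plane ($\varepsilon=1$, $l\ne0$). A line not contained in a plane $R\subseteq V_0$ has one point in $R$ and two off $R$. Hence two lines cover at most $5$ points of $R$, with equality only if they are different lines of $R$.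

\subsection{Uniqueness} Let $(\varepsilon,l,\Lambda)$ and $(\varepsilon',l',\Lambda')$ be solutions. The sum of the two affine functions vanishes on $Q\setminus(\Lambda\cup\Lambda')$, so its support lies in $\Lambda\cup\Lambda'\cup T_0$ and has at most $7$ points. If the sum is nonzero, the support is the point set of a plane; but $\Lambda\cup\Lambda'\cup T_0$ covers at most $5+1$ points of a plane.

For existence we distinguish cases according to $|D|$.

\subsection{At least two doubled points}

Let $\eta\ne\eta'$ in $D$ and $\ell=\langle\eta,\eta'\rangle$. We show that there is a solution with $\Lambda=\ell$ and $\varepsilon=1$.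

Let $m$ be a line with $m\cap\ell=0$ whose points are in $Q$. Suppose a triangle of $M$ maps onto $m$. Choose distinct points $a,b$ of $m$ with $a+\eta\ne t$ and $b+\eta'\ne t$; each condition excludes at most one of three points. Then $a+\eta,\ b+\eta'\in Q$, and (P4) applies to the elements of the triangle over $a$ and $b$. So no triangle maps onto $m$. Consequently no point of $m$ is in $D$ (its height could be chosen to complete a triangle), and the three heights over $m$ sum to $1$.

Write $V_0=\ell\oplus\langle v_1,v_2\rangle$ and $v_3=v_1+v_2$, numbered so that $t$, if it exists and is off $\ell$, lies in $v_3+\ell$. The lines meeting $\ell$ trivially have point sets $\{v_1+u_1,\ v_2+u_2,\ v_3+u_1+u_2\}$ with $u_1,u_2\in\ell$. A point of $Q\setminus\ell$ lies on four of them, which pairwise share only that point, so at most one contains $t$. Hence every point of $Q\setminus\ell$ has exactly one height. Let $f_i(u)$ be $1$ plus the height over $v_i+u$, and call $w\in\ell$ \emph{admissible} if $v_3+w\ne t$; at most one $w$ is not. Then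
\begin{equation}\label{eq:fff}
f_1(u)+f_2(u+w)=f_3(w)\qquad\text{for all $u\in\ell$ and all admissible $w$.}
\end{equation}
For a point $d$ of $\ell$ choose admissible $w,w'$ with $w+w'=d$. Adding the two instances of \eqref{eq:fff} shows that $f_2(u+w)+f_2(u+w')$ does not depend on $u$. So $f_2(x+d)+f_2(x)=c(d)$ for all $x\in\ell$, with $c$ additive, and $f_2=f_2(0)+c$. By \eqref{eq:fff} with a fixed admissible $w$ we get $f_1=f_1(0)+c$, and with $u=0$ we get $f_3(w)=f_1(0)+f_2(0)+c(w)$. Let $l$ be the functional with $l|_\ell=c$, $l(v_1)=f_1(0)$, $l(v_2)=f_2(0)$. Then $f_i(u)=l(v_i+u)$ wherever $f_i(u)$ is defined, that is, $h=1+l(q)$ for all $(q,h)\in M$ with $q\notin\ell$.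

\subsection{No doubled point}\label{sec:D0}

Let $D=\emptyset$. The height is a function $g:Q\to\mathbb{F}_2$. A line with all points in $Q$ is \emph{even} if $g$ sums to $0$ over its points, that is, if a triangle of $M$ lies over it, and \emph{odd} otherwise. Parity does not change when a functional is added to $g$. A plane is \emph{full} if all its points are in $Q$; every plane avoiding $t$ is full.

We first classify $g$ on a full plane $R$ up to functionals. Let $\delta_p$ be the indicator function of a point $p$. Consider the $16$ functions $0,\ \delta_p,\ 1,\ 1+\delta_p$ on the seven points of $R$. The sum of two different ones has support of size $1,2,5,6$ or $7$, whereas a functional on $R$ has support of size $0$ or $4$. So they lie in different cosets of the space of the $8$ functionals, and since $16\cdot8=2^7$, the function $g|_R$ is equivalent to exactly one of them, the \emph{type} of $R$. The even lines of $R$ are: all lines (type $0$), those missing $p$ (type $\delta_p$), none (type $1$), those through $p$ (type $1+\delta_p$). Planes of type $0$ or $\delta_p$ lift almost entirely to a plane of $V_5$, so that (P2) and (P3)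 apply. If there are none, triangles are scarce and a different argument is needed.

In Cases A and B we fix $R$ and add a functional so that $g|_R$ equals its type. Let $O=V_0\setminus R$ and $O_i=\{q\in O\cap Q:g(q)=i\}$, so $|O_0|+|O_1|\in\{7,8\}$. Adding the functional with kernel $R$ exchanges $O_0$ and $O_1$; assume $|O_1|\le|O_0|$. For a line $n\subseteq R$, the set $O$ is the union of two cosets of $n$. We note:
\begin{itemize}
\item[($\dagger$)] \emph{If $g=0$ on $R\setminus n$ and on the points of $Q$ in one coset of $n$ in $O$, and $g=1$ on the points of $Q$ in the other, then there is a solution with $\Lambda=n$.}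
\end{itemize}
Indeed, let $l$ vanish on $n$ and take the values $1,1,0$ on these three nonzero cosets of $n$; then $g=1+l$ on $Q\setminus n$.

\medskip\noindent\textbf{Case A: some full plane $R$ has type $0$.} If $|O_1|\le2$, take $\varepsilon=0$, $l=0$ and a line $\Lambda\supseteq O_1$. Let $|O_1|\ge3$; also $|O_0|\ge4$. All points of $R$ are in $M$, and $O_0$, $O_1$ give elements of $M$ in the two cosets $O$ and $e+O$ of $R$. Each triple in $O$ lies in a coset of a unique line of $R$. By (P3), every triple of $O_0$ has the same line as every triple of $O_1$. So all triples have the same line $n$, and each of $O_0,O_1$ lies in a coset of $n$. As $|O_0|\ge4$, $O_0$ is a whole coset, $O_1$ lies in the other, and ($\dagger$) applies.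

\medskip\noindent\textbf{Case B: some full plane $R$ has type $\delta_p$.} Now $M$ contains all points of $R$ except $p$, and it contains $e$ and $e+p$. Pattern (P2) takes the following form.
\begin{itemize}
\item[($\ddagger$)] \emph{There are no distinct $t_1,t_2\in R\setminus\{0,p\}$, $\beta,\beta+t_1\in O_0$ and $\gamma,\gamma+t_2\in O_1$ with $\beta+\gamma+p\in\langle t_1,t_2\rangle$.}
\end{itemize}
Otherwise (P2) applies to $(\beta,0)$, $(\gamma,1)$, $(p,1)$, which lie in the cosets $O$, $e+O$, $e+R$; at most one vector of $R\setminus\langle t_1,t_2\rangle$, namely $p$, is missing from $M$.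

\emph{$|O_1|\le1$.} Take $\varepsilon=0$, $l=0$ and a line $\Lambda\supseteq O_1\cup\{p\}$.

\emph{$|O_1|=2$}, $O_1=\{\gamma,\gamma+d\}$. If $d=p$, take $\varepsilon=0$, $l=0$, $\Lambda=\langle p,\gamma\rangle$. If $d\ne p$, let $t_2=d$ and $t_1\in R\setminus\langle p,d\rangle$. Since $p\notin\langle t_1,t_2\rangle$, the coset $p+\gamma+\langle t_1,t_2\rangle$ is disjoint from $O_1$. At most one of its vectors is outside $Q$, so it contains a pair $\beta,\beta+t_1\in O_0$. This contradicts ($\ddagger$).

\emph{$O_1$ has three or four elements and lies in a coset of a line $n\not\ni p$.} Let $t_1\ne t_2$ be points of $n$. The set $O_1$ contains a pair $\gamma,\gamma+t_2$. The other coset $p+\gamma+n$ has at least three vectors in $O_0$, hence a pair $\beta,\beta+t_1$. This contradicts ($\ddagger$).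

\emph{$O_1$ has three or four elements and lies in a coset of a line $n\ni p$.} If $O_1$ contains all points of $Q$ in this coset, ($\dagger$) applies. Otherwise $|O_1|=3$ and the fourth vector $\beta$ of the coset is in $O_0$. Write $O_1=\{\gamma,\gamma+p,\beta+p\}$. Put $t_2=\gamma+\beta+p$, a point of $n$ other than $p$; then $\gamma,\gamma+t_2\in O_1$. Choose $t_1\in R\setminus n$ with $\beta+t_1\in Q$; it lies in the other coset, so $\beta+t_1\in O_0$. As $\beta+\gamma+p=t_2$, this contradicts ($\ddagger$).

\emph{$|O_1|=4$ and $O_1$ is not a coset of a line.} (Three vectors always lie in a coset of a line, so this is the last case.) Then $|O_0|=4$, $O_1=\gamma_0+\{0,a,b,c\}$ with $a,b,c$ a basis of $R$, and $O_0=\beta_0+\{0,a,b,c\}$ with $\beta_0=\gamma_0+a+b+c$. If $p\in\{a,b,c,a+b+c\}$, take $\beta=\beta_0+a$, $t_1=a+b$, $\gamma=\gamma_0+a$, $t_2=a+c$; then $\beta+\gamma+p=a+b+c+p\in\{b+c,a+c,a+b,0\}=\langle t_1,t_2\rangle$. Otherwise $p$ is a sum of two basis vectors, and after renaming them $p=a+b$. Take $\beta=\beta_0$, $t_1=a$, $\gamma=\gamma_0$, $t_2=c$; then $\beta+\gamma+p=c$. Both contradict ($\ddagger$).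

\medskip\noindent\textbf{Case C: every full plane has type $1$ or $1+\delta_p$.} If $T_0=\emptyset$, let $t$ be an arbitrary point of $V_0$. We determine the parity of all lines avoiding $t$; this determines $g$ up to a functional, by the following fact.
\begin{itemize}
\item[($\ast$)] \emph{A function $f$ on $V_0\setminus\{0,t\}$ with zero sum on every line avoiding $t$ is the restriction of a functional.}
\end{itemize}
Let $R$ be a plane avoiding $t$. On $R$ we have $f(x+y)=f(x)+f(y)$, so $f$ is linear there. After adding a functional, $f=0$ on $R\setminus\{0\}$ and at one point $q_1\notin R$, $q_1\ne t$. For any other $q\notin R\cup\{t\}$, the line with points $q,q_1,q+q_1$ has $q+q_1\in R$ and avoids $t$, so $f(q)=0$.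

Let $\mathcal{H}=\{h\in V_0^*:h(t)=1\}$. This is a $3$-dimensional affine space with eight elements, it spans $V_0^*$, and the planes $\ker h$ with $h\in\mathcal{H}$ are the planes avoiding $t$. A line avoiding $t$ is annihilated by three nonzero functionals, of which exactly two are $1$ at $t$; conversely $\ker h\cap\ker h'$ is a line avoiding $t$ for $h\ne h'$ in $\mathcal{H}$. So the lines avoiding $t$ are the edges of the complete graph on $\mathcal{H}$. Let $\Gamma$ be the graph formed by the even ones, and $\Gamma[h]$ the set consisting of $h$ and its neighbors. If $\ker h$ has type $1$, then $\Gamma[h]=\{h\}$. If it has type $1+\delta_p$, then $\Gamma[h]=\{h'\in\mathcal{H}:h'(p)=0\}$, an affine plane of $\mathcal{H}$ (four elements, as $p\ne t$). Three elements of $\mathcal{H}$ lie in exactly one affine plane, and two different affine planes meet in $0$ or $2$ elements.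

\emph{C1: $\Gamma$ has no edge.} Then $g+1$ sums to $1+3=0$ on every line avoiding $t$. By ($\ast$), $g=1+l$ off $t$; take any line $\Lambda\ni t$.

\emph{C2: some edge $hh'$ has $\Gamma[h]=\Gamma[h']=:\Pi$.} Any other $h''\in\Pi$ is adjacent to $h$ and $h'$, so $\Gamma[h'']$ is the affine plane through $h,h',h''$, which is $\Pi$. Thus $\Pi$ is a component of $\Gamma$ and is complete. For a vertex of the complement $\Pi'$, the set $\Gamma[\cdot]$ lies in $\Pi'$ and has one or four elements, so $\Pi'$ is edgeless or complete. If $\Pi=\{h:h(p)=0\}$, then $\Pi'=\{h:h(p+t)=0\}$. So the even lines avoiding $t$ are those through $p$ in the first case, and those through $p$ or $p+t$ in the second; no line avoiding $t$ contains both. Hence $g+1+\delta_p$, respectively $g+1+\delta_p+\delta_{p+t}$, has zero sum on every line avoiding $t$. By ($\ast$), $g=1+l$ off $\Lambda=\langle p,t\rangle$.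

\emph{C3: $\Gamma$ has an edge, and $\Gamma[h]\ne\Gamma[h']$ for every edge $hh'$.} We find a wheel. Take a vertex with a neighbor as origin $0$ of $\mathcal{H}$, so that $\mathcal{H}$ becomes a vector space. Let $\Pi=\Gamma[0]=\{0,a,b,a+b\}$ and $\Pi'=\mathcal{H}\setminus\Pi$. For $x\in\{a,b,a+b\}$, the affine plane $\Gamma[x]\ne\Pi$ contains $0$ and $x$, so $x$ has exactly two neighbors in $\Pi'$, and they differ by $x$. A vertex of $\Pi'$ has $0$ or $2$ neighbors in $\Pi$. There are six edges between $\Pi$ and $\Pi'$, so exactly one vertex $z\in\Pi'$ has no neighbor in $\Pi$. In $\Pi'\setminus\{z\}=\{z+a,z+b,z+a+b\}$ there is exactly one pair with a given difference, so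
\[
a\sim z+b,\ z+a+b;\qquad b\sim z+a,\ z+a+b;\qquad a+b\sim z+a,\ z+b.
\]
Each $q\in V_0$ defines the affine function $h\mapsto h(q)$ on $\mathcal{H}$. This gives a linear map from $V_0$ to the $4$-dimensional space of affine functions on $\mathcal{H}$; it is injective because $\mathcal{H}$ spans $V_0^*$, hence bijective. We identify $q$ with its function. If independent $q,q'$ vanish at $h\ne h'$, then $\langle q,q'\rangle=\ker h\cap\ker h'$ is the edge $hh'$. Let $\alpha,\beta,\zeta$ be the coordinates on $\mathcal{H}$ for the basis $a,b,z$, and put
\[
q_1=\zeta,\quad q_2=\beta+\zeta,\quad q_3=1+\alpha+\zeta,\quad q_4=1+\beta,\quad q_5=\alpha+\zeta.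
\]
Then $q_1,\dots,q_4$ are independent, $q_1+\dots+q_5=0$, and the common zeros are:
\[
\begin{array}{c|cccccc}
\text{line}&\langle q_1,q_2\rangle&\langle q_2,q_3\rangle&\langle q_3,q_4\rangle&\langle q_4,q_5\rangle&\langle q_5,q_1\rangle&\langle q_1+q_2,q_5\rangle\\ \hline
\text{zeros}&0,\,a&a,\,z+b&a+b,\,z+b&b,\,z+a+b&0,\,b&0,\,z+a
\end{array}
\]
The first five pairs are edges of $\Gamma$ and the last is not. So the five lines $\langle q_i,q_{i+1}\rangle$ are even, and the line with points $q_1+q_2,\ q_3+q_4,\ q_5$ is odd. Therefore
\[
\sum_{i=1}^5g(q_i)=g(q_1+q_2)+g(q_3+q_4)+g(q_5)=1.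
\]
The five elements $\hat q_i=(q_i,g(q_i))$ of $M$ have sum $e$, so they span $V_5$ and are independent, and $\hat q_i+\hat q_{i+1}\in M$ by evenness. So $[\hat q_1,\dots,\hat q_5]\subseteq M$, and C3 does not occur.

\subsection{Exactly one doubled point}

Let $D=\{d\}$. Deleting one or the other element over $d$ gives two sets with the same $Q$ and no doubled point, with heights $g$ and $g'=g+\delta_d$. By Section~\ref{sec:D0} they have solutions $(\varepsilon,l,\Lambda)$ and $(\varepsilon',l',\Lambda')$. If $d\in\Lambda$ or $d\in\Lambda'$, the corresponding solution is a solution for $M$. Suppose $d\notin\Lambda\cup\Lambda'$.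

The affine function $\Delta=(\varepsilon+l)+(\varepsilon'+l')$ equals $1$ at $d$, and its support lies in $\Lambda\cup\Lambda'\cup\{d\}\cup T_0$. This set has at most $8$ points, at most $2+2+1+1$ of which are off any given plane. So the support is the point set of a plane $R$, and $\varepsilon+\varepsilon'=1$. To cover seven points of $R$, the lines $\Lambda,\Lambda'$ must cover five. So they are different lines of $R$ with a common point $o$, the point $t$ exists, and $d,t$ are the two remaining points, which lie on the third line of $R$ through $o$: $t=d+o$.

Exchanging $g$ and $g'$ if necessary, let $\varepsilon=0$, and add a functional so that $l=0$. Then $g=0$ on $Q\setminus\Lambda$ and $\Delta=\varepsilon'+l'$. Let $s$ be a point of $\Lambda$ other than $o$. It is in $Q\setminus(\Lambda'\cup\{d\})$, so $g(s)=g'(s)=\Delta(s)=1$. Thus $e,\ e+s,\ e+d\in M$. Further $d\in M$, and $s+d\in M$ because $s+d\notin\Lambda$ and $s+d\ne d+o=t$. The vectors of $V_0\setminus\langle d,s\rangle$ that are not in $M$ lie in $\Lambda\cup T_0$, so they are among $o,\ s+o,\ t$. Lemma~\ref{lem:dense} with $U=V_0$, $u=d$, $v=s+d$, $y=e$ gives a wheel,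 a contradiction. This completes the proof of Proposition~\ref{prop:five}. \qed

\section{Rank six: local rules}\label{sec:six}

\subsection{Setting}

We return to the minimal counterexample $N$. By Corollary~\ref{cor:densemin} there is an independent set $C\subseteq N$ with $|C|=k:=r-4$ and $|N/C|\ge14$; by Lemma~\ref{lem:minimal}(a), $k\ge2$. Put $F=\langle C\rangle$ and choose a complement $V_0$, so $V=V_0\oplus F$ with $\dim V_0=4$. Vectors are written $(q,w)$ with $q\in V_0$, $w\in F$. An \emph{element over $q$} is an element $(q,w)\in N$; this phrase is used only for $q\ne0$. Let $Q$ be the set of points of $V_0$ with an element over them, $|Q|\ge14$, and let $T_0$ be the set of the other points, $|T_0|\le1$. Let $N_F=N\cap F$, which spans $F$, and $\Phi=\Phi(N_F)$.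

Each $\varphi\in\Phi$ gives a picture in rank $5$. Contracting a basis of $\ker\varphi$ contained in $N_F$ sends $(q,w)$ to $(q,\varphi(w))\in V_0\oplus\mathbb{F}_2$. The image is $\mathcal{W}_5$-free, contains $e=(0,1)$ since $N_F$ spans $F$, and has the same $Q$. By Proposition~\ref{prop:five} there are unique $\varepsilon_\varphi,l_\varphi$ and a line $\Lambda_\varphi$ with
\begin{equation}\label{eq:local}
\varphi(w)=\varepsilon_\varphi+l_\varphi(q)\qquad\text{for all }(q,w)\in N\text{ with }q\notin\Lambda_\varphi.
\end{equation}
Replacing $V_0$ by the graph of a linear map $\theta:V_0\to F$ changes the coordinates $(q,w)$ to $(q,w+\theta(q))$. It replaces $l_\varphi$ by $l_\varphi+\varphi\theta$ for all $\varphi\in\Phi$ and keeps $\varepsilon_\varphi$ and $\Lambda_\varphi$. Hence for any independent $\varphi_1,\dots,\varphi_j\in\Phi$ we can choose $V_0$ so that $l_{\varphi_1}=\dots=l_{\varphi_j}=0$.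

The exceptional lines depend on $\varphi$, so \eqref{eq:local} alone does not relate different functionals. For that we look at two functionals at once. A pair $\varphi_1\ne\varphi_2$ in $\Phi$ is \emph{modular} if $G=\ker\varphi_1\cap\ker\varphi_2$ is spanned by $N_F\cap G$. Contracting a basis of $G$ in $N_F$ gives a $\mathcal{W}_5$-free set $M$ of points $(q;h)\in V_0\oplus\mathbb{F}_2^2$, where $h=(\varphi_1(w),\varphi_2(w))$ is again called the height. We write heights as strings $h_1h_2$, and $\ast$ stands for an arbitrary digit. The set $M$ contains $(0;01)$, because $N_F\cap\ker\varphi_1$ spans $\ker\varphi_1\not\subseteq\ker\varphi_2$, and in the same way $(0;10)$. If also $(0;11)\in M$, then $\ker(\varphi_1+\varphi_2)$ is spanned by $G$ and an element of $N_F$, so $\varphi_1+\varphi_2\in\Phi$, and we call $\{\varphi_1,\varphi_2,\varphi_1+\varphi_2\}$ a \emph{modular triple}.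

Fix a modular pair, choose $V_0$ with $l_{\varphi_1}=l_{\varphi_2}=0$, and put
\[
\bar\varepsilon=\varepsilon_{\varphi_1}\varepsilon_{\varphi_2}\in\mathbb{F}_2^2,\qquad\Lambda_i=\Lambda_{\varphi_i},\qquad\mathcal{G}=V_0\setminus(\Lambda_1\cup\Lambda_2\cup T_0).
\]
The points of $\mathcal{G}$ are \emph{generic}. By \eqref{eq:local}, $(z;\bar\varepsilon)\in M$ for every $z\in\mathcal{G}$; and if $(q;h)\in M$ with $q\ne0$ and $h$ differs from $\bar\varepsilon$ in the $i$th digit, then $q\in\Lambda_i$.

\begin{lemma}\label{lem:rules}
With this normalization, the following hold for elements of $M$ over points $q,q'$ of $V_0$.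
\begin{itemize}
\item[(R1)] Triple, $\bar\varepsilon=00$: if $(q;h),(q';h')\in M$ with $h\ne h'$ nonzero, then $q=q'$.
\item[(R2)] Pair, $\bar\varepsilon=00$: if $(q;10),(q;11),(q';\ast1)\in M$, then $q'=q$.
\item[(R3)] Triple, $\bar\varepsilon\ne00$: every $(q;h)\in M$ has $h\in\{00,\bar\varepsilon\}$.
\item[(R4)] Pair, $\bar\varepsilon=10$: if $(q;10),(q;11),(q';\alpha1)\in M$, then $q'=q$ and $\alpha=1$.
\item[(R5)] Pair, $\bar\varepsilon=11$: $(q;10)$ and $(q;11)$ are not both in $M$.
\end{itemize}
\end{lemma}

Each rule is proved by contracting one generic element $(z;\bar\varepsilon)$, which leads to rank $5$. If $\bar\varepsilon=00$, then $V_0$ becomes a plane with three nonzero cosets above it, and (P2) applies. If $\bar\varepsilon\ne00$, then $V_0$ survives as a hyperplane containing a translate of $\mathcal{G}$, and (P1) applies. As few as eight points may be generic, so we first check that the needed configurations exist.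

\subsection{Generic configurations}

\begin{lemma}\label{lem:generic}
Let $\Lambda_1,\Lambda_2$ be lines of a $4$-dimensional space $V_0$, let $T_0$ be a set of at most one point, and $\mathcal{G}=V_0\setminus(\Lambda_1\cup\Lambda_2\cup T_0)$.
\begin{itemize}
\item[(G1)] For a point $s\in\Lambda_1\cup\Lambda_2$ there are $x,a,c$ with $x,s,a,c$ independent and $x,\ x+s,\ a,\ a+x,\ c,\ c+s,\ a+c\in\mathcal{G}$.
\item[(G2)] For distinct points $q,v\in\Lambda_2$ there are $x,b$ with $q,v,x,b$ independent and $x,\ x+q,\ x+v,\ b,\ b+x,\ b+x+v\in\mathcal{G}$.
\item[(G3)] For distinct points $q\in\Lambda_1$, $v\in\Lambda_2$ there is $b\notin\langle q,v\rangle$ with $b,\ b+q,\ b+v\in\mathcal{G}$ such that at most one point of $V_0/b$ is not the image of an element of $\mathcal{G}\setminus\{b\}$.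
\end{itemize}
\end{lemma}

\begin{proof}
Let $t$ be the element of $T_0$. If $T_0$ is empty or contained in $\Lambda_1\cup\Lambda_2$, the conditions involving $t$ below are to be ignored.

\emph{Case 1: $\Lambda_1\cap\Lambda_2=0$.} Then $\mathcal{G}$ consists of the nine sums $\lambda+\mu$ of a point of $\Lambda_1$ and a point of $\Lambda_2$, except $t=\lambda_0+\mu_0$.

(G1) The statement is symmetric in $\Lambda_1,\Lambda_2$; let $s\in\Lambda_1$. Name the points $s,s',s''$ of $\Lambda_1$ so that $\lambda_0\in\{s,s'\}$, and the points $\mu_1,\mu_2,\mu_3$ of $\Lambda_2$ so that $\mu_0=\mu_3$. Take $x=s'+\mu_1$, $a=s''+\mu_3$, $c=s'+\mu_2$. The seven vectors are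
\[
s'+\mu_1,\quad s''+\mu_1,\quad s''+\mu_3,\quad s+\mu_2,\quad s'+\mu_2,\quad s''+\mu_2,\quad s+\mu_1;
\]
the sums $s+\mu_3$ and $s'+\mu_3$, one of which is $t$, are not used. Modulo $s$, the vectors $x,a,c$ are $s'+\mu_1,s'+\mu_3,s'+\mu_2$, which span $\langle s'\rangle\oplus\Lambda_2$.

(G2) Let $\lambda_1,\lambda_2,\lambda_3$ be the points of $\Lambda_1$, $x=\lambda_1+q+v$ and $b=\lambda_2+v$. The six vectors are $\lambda_1+(q+v)$, $\lambda_1+v$, $\lambda_1+q$, $\lambda_2+v$, $\lambda_3+q$, $\lambda_3+(q+v)$. The sums $\lambda_3+v$, $\lambda_2+q$, $\lambda_2+(q+v)$ are not used, so we let $\lambda_3=\lambda_0$ if $\mu_0=v$, and $\lambda_2=\lambda_0$ otherwise. The points $q,v$ span $\Lambda_2$, and $x,b$ are $\lambda_1,\lambda_2$ modulo $\Lambda_2$.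

(G3) Let $b=\lambda+\mu$ with $\lambda\in\Lambda_1\setminus\{0,q\}$ and $\mu\in\Lambda_2\setminus\{0,v\}$. Then $b\notin\langle q,v\rangle$, and $b,b+q,b+v$ are among the nine sums. A point $\{y,y+b\}$ of $V_0/b$ has no member in $\mathcal{G}$ only if $y,y+b\in\Lambda_1\cup\Lambda_2\cup T_0$, and the only such pair inside $\Lambda_1\cup\Lambda_2$ is $\{\lambda,\mu\}$. So it suffices that $b\notin\{t,t+q,t+v\}$ and $t+b\notin\Lambda_1\cup\Lambda_2$. If $\lambda_0\ne q$ and $\mu_0\ne v$, take $\lambda=\lambda_0+q$, $\mu=\mu_0+v$; then $t+b=q+v$. If $\lambda_0=q$, take any allowed $\lambda$ and $\mu\notin\{0,v,\mu_0\}$: the $\Lambda_1$-components of $t,t+q,t+v$ are $q,0,q$, different from $\lambda$, and both components of $t+b=(q+\lambda)+(\mu_0+\mu)$ are nonzero. If $\mu_0=v$, exchange the roles of $(\Lambda_1,q)$ and $(\Lambda_2,v)$.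

\emph{Case 2: $\Lambda_1\cap\Lambda_2\ne0$.} Both lines lie in a plane $R$ and cover at most five of its points, so there is $\rho\in R\cap\mathcal{G}$. Every vector off $R$ other than $t$ is in $\mathcal{G}$.

(G1) Let $a=\rho$. The set $V_0\setminus R$ is the union of two cosets of $\langle s,\rho\rangle$; we take $x$ in one and $c$ in the other. If $t\notin R$, take $c=t+s+\rho$, so that $c,c+s,c+\rho\ne t$ and the coset of $x$ avoids $t$. All seven vectors are then in $\mathcal{G}$. Independence holds since $x+c\in R\setminus\langle s,\rho\rangle$ and $x\notin R$.

(G2) Let $b=\rho$; then $q,v,b$ span $R$. Choose $x\notin R$ with none of $x,\ x+q,\ x+v,\ x+b,\ x+b+v$ equal to $t$; this excludes at most five of eight vectors.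

(G3) Choose $b\notin R$ with $b,b+q,b+v\ne t$. Each point $\{y,y+b\}$ of $V_0/b$ has exactly one member off $R$, which is in $\mathcal{G}$ unless it is $t$.
\end{proof}

\subsection{Proof of Lemma~\ref{lem:rules}}

In each case we assume that the rule fails and find a wheel in a contraction of $M$.

\medskip\noindent\textbf{The case $\bar\varepsilon=00$.} Given distinct points $q\in\Lambda_1$ and $v\in\Lambda_2$, take $b$ from (G3) and contract $(b;00)\in M$. Let $R=V_0/b$, with images denoted by a bar. At height $00$ the contraction contains $t_1=\bar q$ and $t_2=\bar v$ (the images of $b+q$ and $b+v$), which are distinct points, and all but at most one of the points of $R$. To apply (P2) it remains to name $\alpha,\beta,\gamma$ at the three nonzero heights.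

(R1) Let $q\ne q'$. Of two different nonzero heights, one has first digit $1$ and the other has second digit $1$; so after exchanging the two elements if necessary, $q\in\Lambda_1$ and $q'\in\Lambda_2$. Take $v=q'$, $\alpha=(0;h)$, $\beta=(0;h')$, $\gamma=(0;h+h')$, all present because we have a triple. Then $\alpha+t_1=(\bar q;h)$, $\beta+t_2=(\bar q';h')$ and $\alpha+\beta+\gamma=0$.

(R2) Let $q'\ne q$. Here $q\in\Lambda_1\cap\Lambda_2$ and $q'\in\Lambda_2$. Take $\alpha=(0;10)$, so $\alpha+t_1=(\bar q;10)$. If $(q';01)\in M$, take $v=q'$, $\beta=(0;01)$, $\gamma=(\bar q;11)$; then $\beta+t_2=(\bar q';01)$. If $(q';11)\in M$, take $v=q+q'$, $\beta=(\bar q;11)$, $\gamma=(0;01)$; then $\beta+t_2=(\bar q';11)$. In both cases $\alpha+\beta+\gamma=t_1$.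

\medskip\noindent\textbf{The case $\bar\varepsilon\ne00$.} For $q_0\in\mathcal{G}$ we contract $(q_0;\bar\varepsilon)$ and identify the quotient with $V_0\oplus\mathbb{F}_2$. The element $(z';\bar\varepsilon)$ is then identified with $z'+q_0\in V_0$, so
\begin{equation}\label{eq:shift}
\text{a point $z$ of $V_0$ is present at height $0$ whenever $z+q_0\in\mathcal{G}$.}
\end{equation}
We name $u,a,b,v$, check that $u,a,b,v,u+a,a+b,b+v$ are at height $0$ and that three vectors of $\langle u,v\rangle$ are at height $1$, and apply (P1).

(R3) We use only that $(0;h)\in M$ for all three nonzero $h$ and that $(z;\bar\varepsilon)\in M$ is the only element over a generic $z$, so we may change coordinates in $\mathbb{F}_2^2$ and assume $\bar\varepsilon=10$. Let $(s;\alpha1)\in M$ with $s\ne0$. Then $s\in Q\setminus\mathcal{G}\subseteq\Lambda_1\cup\Lambda_2$. Take $x,a,c$ from (G1) and $q_0=x$; the contraction is $(z;h_1h_2)\mapsto(z+h_1x;h_2)$. Put $u=x$, $v=s$, $b=c+x$; then $u,a,b,v$ are independent. Height $1$ contains $0$, $x$ and $s+\alpha x$, the images of $(0;01)$, $(0;11)$, $(s;\alpha1)$. Height $0$ contains $u$, the image of $(0;10)$, and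 by \eqref{eq:shift} it contains
\[
a,\ b,\ v,\ u+a,\ a+b,\ b+v,\qquad\text{since}\qquad a+x,\ c,\ s+x,\ a,\ a+c,\ c+s\in\mathcal{G}.
\]

(R4) Here $q,q'\in\Lambda_2$. The contraction is $(z;h_1h_2)\mapsto(z+h_1q_0;h_2)$. Height $1$ contains $0$, $q+q_0$ and $q'+\alpha q_0$. Height $0$ contains $q_0$ and $q+q_0$, the images of $(0;10)$ and $(q;10)$.

Let $q'\ne q$. Put $v=q'$ if $\alpha=0$ and $v=q+q'$ if $\alpha=1$; then $v\ne q$ is a point of $\Lambda_2$. Take $x,b$ from (G2), $q_0=x$, $u=q+x$, $a=x$; then $u,a,b,v$ are independent. Height $1$ contains $0$, $u$, and $v$ (if $\alpha=0$) or $u+v$ (if $\alpha=1$). Height $0$ contains $u$ and $a$, and by \eqref{eq:shift} it contains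
\[
b,\ v,\ u+a=q,\ a+b,\ b+v,\qquad\text{since}\qquad b+x,\ v+x,\ q+x,\ b,\ b+v+x\in\mathcal{G}.
\]
Let $q'=q$ and $\alpha=0$. Take $x,a,c$ from (G1) with $s=q$, and $q_0=u=x$, $v=q$, $b=c+x$. Height $1$ contains $0$, $u+v$, $v$, and height $0$ contains the seven vectors listed in the proof of (R3), for the same reasons.

(R5) Let $(s;10),(s;11)\in M$ with $s\ne0$; then $s\in\Lambda_2$. Take from (G1) vectors $x,a',c$ (writing $a'$ for $a$), and let $q_0=x+s\in\mathcal{G}$. The contraction is $(z;h_1h_2)\mapsto(z+h_1q_0;h_1+h_2)$. Put $u=s$, $v=x$, $a=c+x$, $b=a'+s$; these are independent. Height $1$ contains $0$, $q_0=u+v$ and $s+q_0=v$, the images of $(0;01)$, $(0;10)$, $(s;10)$. Height $0$ contains $v$, the image of $(s;11)$, and by \eqref{eq:shift} it contains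
\[
u,\ a,\ b,\ u+a,\ a+b,\ b+v,\qquad\text{since}\qquad x,\ c+s,\ a'+x,\ c,\ a'+c,\ a'\in\mathcal{G}.
\]
This proves Lemma~\ref{lem:rules}. \qed

\section{The global structure and the end of the proof}\label{sec:end}

\subsection{One normalization for all functionals}

Lemma~\ref{lem:rules} was proved after choosing $V_0$ for the pair at hand. To combine the rules we need one choice that serves all pairs. The following remark is used twice.
\begin{itemize}
\item[($\S$)] \emph{Let $\mathcal{F}$ be a set of pairs $(q,g)$ in which any two members with different $g$ have the same $q$. Then all members have the same $q$, or all have the same $g$.}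
\end{itemize}
Indeed, two members with $q_1\ne q_2$ have the same $g$, and a member with another $g$ would have $q=q_1$ and $q=q_2$.

\begin{lemma}\label{lem:additive}
If $\{\varphi_1,\varphi_2,\varphi_3\}$ is a modular triple, then $\varepsilon_{\varphi_3}=\varepsilon_{\varphi_1}+\varepsilon_{\varphi_2}$ and $l_{\varphi_3}=l_{\varphi_1}+l_{\varphi_2}$.
\end{lemma}

\begin{proof}
A change of $V_0$ adds $\varphi_i\theta$ to $l_{\varphi_i}$, and $\varphi_3\theta=\varphi_1\theta+\varphi_2\theta$; so we may assume $l_{\varphi_1}=l_{\varphi_2}=0$. We exhibit a solution for $\varphi_3$ and use the uniqueness in Proposition~\ref{prop:five}. Note that if all heights over points of $V_0$ lie in $\{00,h_0\}$, then on all elements over points of $V_0$ the value of $\varphi_3$ equals that of $\varphi_1$, of $\varphi_2$, or of $0$, for $h_0=10,01,11$ respectively.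

Let $\bar\varepsilon=00$. By (R1) and ($\S$), the elements $(q;h)\in M$ with $q\ne0$, $h\ne00$ all lie over one point $q^*$, or all have the same height $h_0$. In the first case $\varphi_3$ vanishes on all elements over points outside a line through $q^*$. In the second it agrees with $\varphi_1$, $\varphi_2$ or $0$. Either way $(\varepsilon_{\varphi_3},l_{\varphi_3})=(0,0)$.

Let $\bar\varepsilon\ne00$. By (R3) we may take $h_0=\bar\varepsilon$, and $(\varepsilon_{\varphi_3},l_{\varphi_3})=(1,0),(1,0),(0,0)$ for $\bar\varepsilon=10,01,11$.
\end{proof}

\begin{lemma}\label{lem:global}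
There are a complement $V_0$ and a vector $\omega\in F$ such that $l_\varphi=0$ and $\varepsilon_\varphi=\varphi(\omega)$ for all $\varphi\in\Phi$.
\end{lemma}

\begin{proof}
Choose $V_0$ so that $l_{x^*}=0$ for the coordinate functionals $x^*$ of the basis $C$ of $F$, and put $\omega=\sum_{x\in C}\varepsilon_{x^*}x$. Call a basis $B\subseteq N_F$ of $F$ \emph{normal} if $l_\varphi=0$ and $\varepsilon_\varphi=\varphi(\omega)$ for all its coordinate functionals $\varphi$; $C$ is normal. Let $B$ be normal and replace $x\in B$ by $z=\sum_{y\in J}y\in N_F$, where $x\in J\subseteq B$. The new coordinate functionals are $x^*$ (for $z$), $y^*$ for $y\in B\setminus J$, and $x^*+y^*$ for $y\in J\setminus\{x\}$. In the last case $\{x^*,y^*,x^*+y^*\}$ is a modular triple, because $\ker x^*\cap\ker y^*$ is spanned by $B\setminus\{x,y\}$ and $x^*(z)=y^*(z)=1$. By Lemma~\ref{lem:additive} the new basis is normal. All bases are connected by exchanges, so all are normal, and every $\varphi\in\Phi$ is a coordinate functional of one of them.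
\end{proof}

Fix $V_0$ and $\omega$ as in Lemma~\ref{lem:global}. Then \eqref{eq:local} reads
\begin{equation}\label{eq:global}
\varphi(w)=\varphi(\omega)\qquad\text{for all }\varphi\in\Phi\text{ and }(q,w)\in N\text{ with }q\notin\Lambda_\varphi,
\end{equation}
and Lemma~\ref{lem:rules} applies to every modular pair and triple, with $\bar\varepsilon=\varphi_1(\omega)\varphi_2(\omega)$. So the typical element of $N$ is $(q,\omega)$, and we have to control the deviations.

\subsection{The components of $N_F$}

Let $E_1,\dots,E_m$ be the components of $N_F$, $F_i=\langle E_i\rangle$ and $k_i=\dim F_i$. Then $F=\bigoplus_iF_i$ and $\sum_ik_i=k$. Write $w=\sum_iw_i$ with $w_i\in F_i$. For a set $I$ of indices let $F_I=\bigoplus_{i\in I}F_i$, $k_I=\dim F_I$, $w_I=\sum_{i\in I}w_i$. An element of $E_i$ has only its $i$th component nonzero. If $k_i=1$, then $E_i=\{x_i\}$, and $x_i^*$ is the nonzero functional on $F_i$. Extend the functionals of $\Phi_i=\Phi(E_i)$ by $0$ on the other summands; then $\Phi_i\subseteq\Phi$. There are two sources of pairs and triples.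
\begin{itemize}
\item If $i\ne j$, any $\varphi\in\Phi_i$ and $\varphi'\in\Phi_j$ form a modular pair: the common kernel is the direct sum of $\ker\varphi\cap F_i$, $\ker\varphi'\cap F_j$ and the other summands.
\item If $g\ne g'$ are points of $F_i$, take $G\subseteq E_i$ from Lemma~\ref{lem:tri}. The three nonzero functionals on $F_i/\langle G\rangle$, extended by $0$, form a modular triple, in which the height of $(q,w)$ is the image of $w_i$ in $F_i/\langle G\rangle$. The images of $g,g'$ are distinct and nonzero. We call this \emph{the triple for $g,g'$}.
\end{itemize}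

The absence of narrow separations is used mostly in the following form.

\begin{lemma}\label{lem:rank}
For a nonempty set $I$ of indices let $Y_I=\{(q,w)\in N:w_I\ne0\}$. Then $r(Y_I)\ge k_I+3$.
\end{lemma}

\begin{proof}
The complement $X=N\setminus Y_I$ has $r(X)\le r-k_I<r$. If $r(Y_I)\le k_I+2\le r-2$, then $(X,Y_I)$ is a separation of width at most $2$, against Lemma~\ref{lem:minimal}(c).
\end{proof}

Let $S_i$ be the set of points $q$ of $V_0$ for which some element $(q,w)$ over $q$ has $w_i\ne\omega_i$.

\begin{lemma}\label{lem:big}
If $k_i\ge2$, then $\omega_i=0$ and $|S_i|=1$.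
\end{lemma}

\begin{proof}
First, there is no $g\in F_i$ such that all elements over points of $V_0$ have $w_i\in\{0,g\}$. Otherwise $r(N\setminus E_i)\le r-k_i+1<r$ and $r(E_i)=k_i<r$, which is a separation of width at most $1$.

If $\omega_i\ne0$, some element over a point has $w_i\notin\{0,\omega_i\}$, and the triple for $w_i,\omega_i$ violates (R3). So $\omega_i=0$. Two elements over points of $V_0$ whose $i$th components are distinct and nonzero lie over the same point, by (R1) for the triple for these components. By ($\S$), the elements over points with $w_i\ne0$ all lie over one point or all have the same $w_i$. The first paragraph excludes the second alternative and shows that such elements exist.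
\end{proof}

Let $A$ be the set of indices $i$ with $k_i=1$ and $\omega_i=x_i$, and $L$ the set of all other indices. By Lemma~\ref{lem:big}, $\omega_i=0$ for $i\in L$. The indices in $A$ and in $L$ correspond to the two matroids of Example~\ref{ex:lifts}, with $\varepsilon=1$ and $\varepsilon=0$. We record:
\begin{itemize}
\item if $k_i=1$, then $S_i\subseteq\Lambda_{x_i^*}$ by \eqref{eq:global}, so $|S_i|\le3$;
\item if $i\in L$, then $S_i\ne\emptyset$, since otherwise $Y_{\{i\}}=E_i$ has rank $k_i$, against Lemma~\ref{lem:rank}.
\end{itemize}
We show that $|A|\le1$ and $L=\emptyset$. The \emph{$A$-support} of $(q,w)$ is $\{i\in A:w_i\ne0\}$.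

\begin{lemma}\label{lem:supp}
Two elements over the same point have equal or disjoint $A$-supports.
\end{lemma}

\begin{proof}
If different supports share $i$, choose $j$ in exactly one of them. For the pair $(x_i^*,x_j^*)$, with $\bar\varepsilon=11$, the two elements give $(q;10)$ and $(q;11)$, against (R5).
\end{proof}

\begin{lemma}\label{lem:A}
$|A|\le1$.
\end{lemma}

\begin{proof}
Let $i\ne j$ in $A$. The functional $x_i^*+x_j^*$ vanishes at $\omega$, so only atypical elements lie off its kernel; by Lemma~\ref{lem:minimal}(b) there are at least $16$ of them. Two are $x_i$ and $x_j$, and no other element of $N_F$ is among them. The remaining ones, at least $14$, have an $A$-support containing exactly one of $i,j$ and lie over points of $S_i\cup S_j$, a set of at most $6$ points. By Lemma~\ref{lem:supp}, over each point at most one support contains $i$ and at most one contains $j$. So the $14$ elements fall into at most $12$ classes with given point and support. Hence there are a point $q$ and a support $J$, containing $i$ say, such that the set $\mathcal{E}$ of elements over $q$ with $A$-support $J$ has at least two members.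

Let $I$ be the set of $h\in L$ such that $w_h$ is not constant on $\mathcal{E}$. Members of $\mathcal{E}$ agree in $q$ and in all $A$-components, so $I\ne\emptyset$. We claim that every element $(q',w')$ over a point with $w'_I\ne0$ is in $\mathcal{E}$. Let $h\in I$ with $w'_h\ne0$, and let $g\ne g'$ be two values of $w_h$ on $\mathcal{E}$. By Corollary~\ref{cor:phi} there is $\varphi\in\Phi_h$ with $\varphi(g+g')=\varphi(w'_h)=1$. For the pair $(x_i^*,\varphi)$, with $\bar\varepsilon=10$, the two members of $\mathcal{E}$ give $(q;10)$ and $(q;11)$, and $(q',w')$ gives $(q';\alpha1)$ with $\alpha=x_i^*(w')$. By (R4), $q'=q$ and $w'_i\ne0$; by Lemma~\ref{lem:supp} the support is $J$. This proves the claim.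

So $Y_I\subseteq F_I\cup\mathcal{E}$. The members of $\mathcal{E}$ differ by vectors of $F_I$, so $r(Y_I)\le k_I+1$, against Lemma~\ref{lem:rank}.
\end{proof}

\begin{lemma}\label{lem:L2}
Every $i\in L$ has $|S_i|\ge2$, and therefore $k_i=1$.
\end{lemma}

\begin{proof}
Suppose not. Then for some point $q$ the set $L_q=\{i\in L:S_i=\{q\}\}$ is nonempty. Join $i,i'\in L_q$ if some element over $q$ has $w_i\ne0$ and $w_{i'}\ne0$, and let $I$ be the vertex set of a connected component of this graph. For $i\in I$ let $\mathcal{E}_i\ne\emptyset$ be the set of elements over $q$ with $w_i\ne0$, and $\mathcal{E}=\bigcup_{i\in I}\mathcal{E}_i$. Since $S_i=\{q\}$ for $i\in I$, we have $Y_I\subseteq F_I\cup\mathcal{E}$. We show that $w_j$ is constant on $\mathcal{E}$ for every $j\in L\setminus I$.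

If $j\in L_q\setminus I$, then $w_j=0$ on $\mathcal{E}$, since $j$ is not joined to any vertex of $I$. If $|S_j|=1$ and $S_j\ne\{q\}$, then $w_j=\omega_j=0$ on all elements over $q$. Let $|S_j|\ge2$, so $k_j=1$ by Lemma~\ref{lem:big}. Suppose that two members of some $\mathcal{E}_i$ have different $w_j$. By Corollary~\ref{cor:phi} there is $\varphi\in\Phi_i$ equal to $1$ on the $i$th components of both. For the pair $(\varphi,x_j^*)$, with $\bar\varepsilon=00$, they give $(q;10)$ and $(q;11)$, and a point $q'\in S_j\setminus\{q\}$ gives $(q';\ast1)$, against (R2). So $w_j$ is constant on each $\mathcal{E}_i$. If $i,i'$ are joined, then $\mathcal{E}_i\cap\mathcal{E}_{i'}\ne\emptyset$; as $I$ is connected, $w_j$ is constant on $\mathcal{E}$.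

Thus the members of $\mathcal{E}$ differ by vectors of $F_I\oplus F_A$, and $\dim F_A\le1$ by Lemma~\ref{lem:A}. Hence $r(Y_I)\le k_I+2$, against Lemma~\ref{lem:rank}.
\end{proof}

This is the only place where separations of width $2$ have to be excluded; the possible index in $A$ costs one dimension.

\begin{lemma}\label{lem:L}
$L=\emptyset$.
\end{lemma}

\begin{proof}
Let $i\in L$; then $k_i=1$. By Lemma~\ref{lem:minimal}(b), at least $16$ elements have $x_i^*(w)=1$. One is $x_i$, and the others lie over the at most three points of $S_i$. So at least five elements over one point $q$ have $w_i=x_i$. As $|A|\le1$, at least three of them have the same $A$-component, and two of these differ in $w_j$ for some $j\in L\setminus\{i\}$. For the pair $(x_i^*,x_j^*)$, with $\bar\varepsilon=00$, they give $(q;10)$ and $(q;11)$. By Lemma~\ref{lem:L2} there is $q'\in S_j\setminus\{q\}$, which gives $(q';\ast1)$, against (R2).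
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If the bound fails, let $N$ be the minimal counterexample of Section~\ref{sec:minimal}. By Lemmas~\ref{lem:A} and~\ref{lem:L}, $k=\dim F=|A|\le1$. But $k=r-4\ge2$ by Lemma~\ref{lem:minimal}(a). So every loopless binary matroid with no $M(\mathcal{W}_5)$-minor has a coloring, that is, $c(N;2)\le4$. Sharpness was shown in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{regular5wheel}
\emph{The Regular Matroids With No 5-Wheel Minor},
\texttt{https://www.math.lsu.edu/\~{}oxley/o\_89.pdf}.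

\end{thebibliography}
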